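\title{Cosmic cofinally Polish spaces are subcompact}

\begin{abstract}
We prove that every cofinally Polish Tychonoff space with a countable network is subcompact. For a space $(X,\tau)$ with a countable network the two properties are in fact equivalent. Each of them is also equivalent to the existence of a winning strategy for Nonempty in the strong Choquet game, to the existence of a Polish topology $\rho\subset\tau$ for which $(X,\tau)$ has a countable network of $\rho$-closed sets, and to the existence of a Polish topology $\rho\subset\tau$ in which every $\tau$-open set is $F_\sigma$. As a consequence, a subspace of a subcompact space with a countable network is subcompact if and only if it is $G_\delta$.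
\end{abstract}

\section{Introduction}

A separable metrizable space is \emph{Polish} if its topology is induced by a complete metric. This property has several descriptions that do not mention a metric. They make sense for nonmetrizable spaces, where they might come apart, and this paper compares two of them on the class of cosmic spaces. Throughout, spaces are Tychonoff and nonempty, $\omega=\{0,1,2,\dots\}$, and $\tau$ denotes the topology of the space $X$ under discussion.

A \emph{network} for $X$ is a family $\mathcal N$ of subsets of $X$ such that for every $x\in X$ and every open $U\ni x$ there is $N\in\mathcal N$ with $x\in N\subset U$. A network is thus a base whose members are not required to be open. The space $X$ is \emph{cosmic} if it has a countable network. Second countable spaces are cosmic; so are countable spaces, with the network of singletons; and so is every continuous image of a cosmic space, since the images of the members of a network form a network.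

\begin{definition}
A space $X$ is \emph{cofinally Polish} if for every continuous map $f$ of $X$ onto a separable metrizable space $M$ there are a Polish space $P$ and continuous onto maps $g:X\to P$ and $h:P\to M$ with $f=h\circ g$.
\end{definition}

This is completeness seen from outside: whatever a separable metrizable image records about $X$ is already recorded by a Polish image. The second notion, subcompactness in the sense of de Groot, is internal. A nonempty family $\mathcal F$ of nonempty sets is a \emph{filter base} if for all $F_1,F_2\in\mathcal F$ there is $F_3\in\mathcal F$ with $F_3\subset F_1\cap F_2$. It is \emph{regular} if for every $F\in\mathcal F$ there is $G\in\mathcal F$ with $\overline G\subset F$.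

\begin{definition}
A space $X$ is \emph{subcompact} if it has a base $\mathcal B$ such that $\bigcap\mathcal F\neq\emptyset$ for every regular filter base $\mathcal F\subset\mathcal B$.
\end{definition}

For a regular filter base $\bigcap\mathcal F=\bigcap_{F\in\mathcal F}\overline F$, so a compact space is subcompact with the base of all open sets. In a noncompact space the base has to be chosen: in $\mathbb R$ the bounded open sets work, while the rays $(n,\infty)$ show that the family of all open sets does not.

The two notions agree in the simplest cases. Let $X$ be separable metrizable. If $X$ is Polish, it is cofinally Polish (take $g=\mathrm{id}$, $h=f$). Conversely, a factorization $\mathrm{id}_X=h\circ g$ makes $g$ a continuous bijection with continuous inverse $h$, so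
\begin{equation}\label{eq:metrizable}
\text{a separable metrizable space is cofinally Polish if and only if it is Polish.}
\end{equation}
The subcompact separable metrizable spaces are also exactly the Polish ones (see Sections~\ref{ss:models} and~\ref{sec:choquet}). For a countable space it is known that being subcompact, being cofinally Polish and being scattered are equivalent. It is also known that every closed subspace of a cosmic cofinally Polish space is cofinally Polish and has the Baire property, that is, countable intersections of dense open subsets are dense. Cosmic spaces contain both the separable metrizable and the countable ones, which suggests the following problem, posed as Question~6.1 in \cite{PF}: \emph{is every cosmic cofinally Polish space subcompact?}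

One would guess that it is. The obstacle is that cofinal Polishness only approximates $\tau$ from below by Polish topologies, none of which need equal $\tau$, whereas subcompactness asks for one base of $\tau$ itself, possibly uncountable, chosen in advance of all filter bases.

\begin{theorem}\label{thm:A}
Every cosmic cofinally Polish space is subcompact.
\end{theorem}

The bridge between the two properties is condition (4) of the next theorem. The strong Choquet game is recalled in Section~\ref{sec:choquet}.

\begin{theorem}\label{thm:B}
For a cosmic space $(X,\tau)$ the following are equivalent:
\begin{itemize}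
\item[(1)] $X$ is cofinally Polish;
\item[(2)] $X$ is subcompact;
\item[(3)] Nonempty has a winning strategy in the strong Choquet game on $X$;
\item[(4)] there is a Polish topology $\rho\subset\tau$ such that $(X,\tau)$ has a countable network consisting of $\rho$-closed sets;
\item[(5)] there is a Polish topology $\rho\subset\tau$ such that every $\tau$-open set is $F_\sigma$ in $\rho$.
\end{itemize}
In \textup{(4)}, ``closed'' cannot be weakened to ``$G_\delta$''.
\end{theorem}

For a countable space the singletons form a network and are closed in every Polish topology, so there (4) says only that $X$ carries a coarser Polish topology.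

\begin{theorem}\label{thm:C}
Let $X$ be cosmic and $Y\subset X$.
\begin{itemize}
\item[(i)] If $Y$ is subcompact, then $Y$ is $G_\delta$ in $X$.
\item[(ii)] If $X$ is subcompact, then $Y$ is subcompact if and only if $Y$ is $G_\delta$ in $X$.
\end{itemize}
In particular, closed subspaces of subcompact cosmic spaces are subcompact.
\end{theorem}

Section~\ref{sec:coarser} proves (1)$\Rightarrow$(4) and Section~\ref{sec:base} proves (4)$\Rightarrow$(2), the main step; together they give Theorem~\ref{thm:A}. Section~\ref{sec:choquet} closes the cycle with (2)$\Rightarrow$(3)$\Rightarrow$(1) and proves (4)$\Leftrightarrow$(5). Section~\ref{sec:examples} contains two examples, one of which proves the last sentence of Theorem~\ref{thm:B}, and Section~\ref{sec:subspaces} proves Theorem~\ref{thm:C}.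

\section{Coarser Polish topologies}\label{sec:coarser}

A \emph{zero set} of $X$ is a set $\varphi^{-1}(0)$, and a \emph{cozero set} is a set $\{\varphi>0\}$, with $\varphi\in C(X,[0,1])$. A countable union of cozero sets $\{\varphi_n>0\}$ is the cozero set of $\sum_n2^{-n-1}\varphi_n$. A zero set $\varphi^{-1}(0)=\bigcap_n\{\varphi<2^{-n}\}$ is $G_\delta$. If $\rho$ is a topology on $X$ and $A\subset X$, then $\rho|_A$ is the subspace topology. A bar denotes closure in $\tau$, and $\operatorname{cl}_\rho$ denotes closure in $\rho$.

\begin{lemma}\label{lem:cosmic}
Let $X$ be cosmic.
\begin{itemize}
\item[(a)] Every subspace of $X$ is cosmic and Lindel\"of.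
\item[(b)] Every open set is a cozero set; every closed set is a zero set, and hence $G_\delta$.
\item[(c)] There are $f_j\in C(X,[0,1])$, $j\in\omega$, whose zero sets $M_j=f_j^{-1}(0)$ form a network for $X$. The functions $f_j$ separate the points of $X$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\mathcal N$ be a countable network. (a) The traces of the members of $\mathcal N$ on a subspace form a network for it, so it suffices to show that $X$ is Lindel\"of. Given an open cover, choose for each $N\in\mathcal N$ contained in some member of the cover one such member. The chosen sets cover $X$.

(b) Let $O$ be open. Since $X$ is Tychonoff, each point of $O$ lies in a cozero set contained in $O$, and by (a) countably many of these cover $O$.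

(c) The closures of the members of $\mathcal N$ form a network: if $x\in U$ with $U$ open, take an open $V$ with $x\in V\subset\overline V\subset U$ and $N\in\mathcal N$ with $x\in N\subset V$; then $x\in\overline N\subset U$. List these closures as $M_j$, $j\in\omega$, and choose $f_j$ by (b). If $x\ne y$, pick $j$ with $x\in M_j\subset X\setminus\{y\}$; then $f_j(x)=0\neq f_j(y)$.
\end{proof}

For $\Phi\subset C(X,[0,1])$ let $\tau_\Phi\subset\tau$ be the coarsest topology on $X$ that makes all $\varphi\in\Phi$ continuous. If $\Phi$ is countable and separates points, the diagonal map $x\mapsto(\varphi(x))_{\varphi\in\Phi}$ is a homeomorphism of $(X,\tau_\Phi)$ onto a subspace of $[0,1]^\Phi$, so $\tau_\Phi$ is separable metrizable. Because a cosmic space has a countable separating family, the Polish space $P$ in the definition of cofinal Polishness can be taken to be the set $X$ itself with a coarser topology. This is the only form of the definition that we shall use.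

\begin{lemma}\label{lem:cofinal}
A cosmic space $(X,\tau)$ is cofinally Polish if and only if for every countable $\Phi\subset C(X,[0,1])$ there is a Polish topology $\rho\subset\tau$ on $X$ such that every $\varphi\in\Phi$ is $\rho$-continuous.
\end{lemma}

\begin{proof}
Let $X$ be cofinally Polish and $\Phi$ countable. Put $\Psi=\Phi\cup\{f_j:j\in\omega\}$ with $f_j$ as in Lemma~\ref{lem:cosmic}(c), and let $f:X\to f(X)\subset[0,1]^\Psi$ be the diagonal map, which is injective. Write $f=h\circ g$ with $g:X\to P$ continuous and onto a Polish space and $h$ continuous. Since $f$ is injective, $g$ is a bijection. The topology $\rho=\{g^{-1}(V):V\text{ open in }P\}$ is contained in $\tau$ and makes $g$ a homeomorphism, so it is Polish. Each $\psi\in\Psi$ is a coordinate of $h\circ g$, hence $\rho$-continuous.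

Conversely, let $f:X\to M$ be continuous and onto a separable metrizable space. Every such space embeds in $[0,1]^\omega$, so we may assume $M\subset[0,1]^\omega$. Let $\rho$ be given for the family $\Phi$ of coordinates of $f$. Then $P=(X,\rho)$, $g=\mathrm{id}$ and $h=f$ give the required factorization.
\end{proof}

\begin{proof}[Proof of \textup{(1)}$\Rightarrow$\textup{(4)}]
Apply Lemma~\ref{lem:cofinal} to $\Phi=\{f_j:j\in\omega\}$. Each $M_j=f_j^{-1}(0)$ is $\rho$-closed.
\end{proof}

Two textbook facts about Polish topologies are needed from Section~\ref{sec:choquet} on.
\begin{itemize}
\item[(P1)] A $G_\delta$ subspace of a Polish space is Polish, and a Polish subspace of a separable metrizable space is $G_\delta$ in it \cite[Theorem~3.11]{Kechris}.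
\item[(P2)] If $\rho_0\subset\rho_1\subset\cdots$ are Polish topologies on a set $Y$, then the topology generated by $\bigcup_n\rho_n$ is Polish \cite[Lemma~13.3]{Kechris}.
\end{itemize}

\section{From a closed network to a subcompact base}\label{sec:base}

\subsection{Two lemmas}

In a Lindel\"of space only sequences have to be tested. Call a sequence $(U_i)_{i\in\omega}$ of nonempty open sets \emph{regular} if $\overline{U_{i+1}}\subset U_i$ for all $i$.

\begin{lemma}\label{lem:sequences}
Let $X$ be Lindel\"of and let $\mathcal B$ be a base such that every regular sequence of members of $\mathcal B$ has nonempty intersection. Then $X$ is subcompact, with base $\mathcal B$.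
\end{lemma}

\begin{proof}
Suppose that $\mathcal F\subset\mathcal B$ is a regular filter base with $\bigcap\mathcal F=\emptyset$. Then $\bigcap_{F\in\mathcal F}\overline F=\emptyset$, and by the Lindel\"of property there are $F_i\in\mathcal F$, $i\in\omega$, with $\bigcap_i\overline{F_i}=\emptyset$. Let $U_0=F_0$. Given $U_i\in\mathcal F$, pick $F\in\mathcal F$ with $F\subset U_i\cap F_{i+1}$ and then $U_{i+1}\in\mathcal F$ with $\overline{U_{i+1}}\subset F$. The sequence $(U_i)$ is regular and $\bigcap_iU_i\subset\bigcap_iF_i=\emptyset$, a contradiction.
\end{proof}

A family of sets is \emph{star-finite} if each of its members meets only finitely many members. What we need from this notion is the following: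
\begin{equation}\label{eq:starfinite}
\begin{array}{l}
\text{a decreasing sequence of nonempty members of a star-finite family}\\
\text{has nonempty intersection.}
\end{array}
\end{equation}
Indeed, all terms meet the first one, so some member $G$ of the family occurs infinitely often, and $G$ is then contained in every term.

\begin{lemma}\label{lem:starfinite}
Every open cover of a separable metrizable space $Y$ has a countable star-finite refinement that covers $Y$ and consists of nonempty open sets.
\end{lemma}

\begin{proof}
Pass to a countable subcover and write its members as $\{g_n>0\}$, $n\in\omega$, with $g_n\in C(Y,[0,1])$. Put $h=\sum_n2^{-n-1}g_n:Y\to(0,1]$ and $L_m=\{2^{-m-1}<h<2^{-m+1}\}$ for $m\in\omega$. The open sets $L_m$ cover $Y$, because $2^{-m-1}<h(y)\le2^{-m}$ for some $m$. If $m'\ge m+2$, then $h<2^{-m-1}$ on $L_{m'}$, so $L_m\cap L_{m'}=\emptyset$. If $y\in L_m$, then $g_n(y)>0$ for some $n\le m$, since otherwise $h(y)\le\sum_{n>m}2^{-n-1}=2^{-m-1}$. Hence the sets $L_m\cap\{g_n>0\}$ with $n\le m$ cover $Y$, and each of them meets only sets whose first index is $m-1$, $m$ or $m+1$, of which there are finitely many. Discard the empty ones.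
\end{proof}

\subsection{Two model cases}\label{ss:models}

Let $\rho\subset\tau$ be as in (4) and let $d$ be a complete metric inducing $\rho$. To find a point in the intersection of a regular sequence we have one tool: nonempty decreasing $\rho$-closed sets whose $d$-diameters tend to $0$ have a common point. Two things can go wrong. The diameters may fail to tend to $0$, and the common point of the $\rho$-closures may fail to lie in the $\tau$-closures. Each problem is visible in a small case.

\medskip\noindent\emph{The case $\tau=\rho$.} Small diameter alone does not help: in $\omega^\omega$ with $d(x,y)=2^{-\min\{n:\,x(n)\neq y(n)\}}$, the clopen sets $\{x:x(0)=\dots=x(k-1)=0,\ x(k)\ge i\}$, $i\in\omega$, have diameter $2^{-k}$ and decrease to $\emptyset$. The remedy is to admit few sets at each scale. Let $\mathcal G_k$ be a star-finite open cover of $X$ by nonempty sets of diameter at most $2^{-k}$. Then $\mathcal B=\bigcup_k\mathcal G_k$ is a base. Let $U_i\in\mathcal G_{k_i}$ form a regular sequence. If one value $k$ occurs infinitely often among the $k_i$, then \eqref{eq:starfinite} applies to a subsequence. Otherwise $k_i\to\infty$, and completeness gives a point in $\bigcap_i\overline{U_i}=\bigcap_iU_i$. So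 Polish spaces are subcompact.

\medskip\noindent\emph{One bad point.} Let $\mathcal E$ be a filter on $\omega$ that contains all cofinite sets and also a set with infinite complement $S$. On $X=\omega\cup\{\infty\}$ let $\tau$ have as a base the sets $\{n\}$ and $E\cup\{\infty\}$ with $E\in\mathcal E$; these sets are clopen, so $X$ is Tychonoff. Let $\rho\subset\tau$ be the topology of a convergent sequence, obtained by identifying $n$ with $2^{-n}$ and $\infty$ with $0$. The singletons form a network of $\rho$-closed sets. The sets $\{n\in S:n\ge i\}$ are $\tau$-clopen, they decrease, and their diameters tend to $0$, but their intersection is empty: the point $\infty$ lies in their $\rho$-closures and not in their $\tau$-closures. The remedy is to exclude the sets that $\rho$-accumulate at $\infty$ without containing it. With $M=\{\infty\}$, admit a nonempty $\tau$-open set $U$ to $\mathcal B$ only if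
\[
U\cap M\neq\emptyset\qquad\text{or}\qquad\operatorname{cl}_\rho U\cap M=\emptyset .
\]
The admitted sets are the neighborhoods of $\infty$ and the nonempty finite subsets of $\omega$. They form a base, and in a decreasing sequence of them either all terms contain $\infty$ or the terms are eventually finite, hence eventually constant.

\medskip
In general we impose this dichotomy at scale $2^{-k}$ for the first $k$ members $M_0,\dots,M_{k-1}$ of the network. It handles sequences with $k_i\to\infty$. One difficulty remains at a fixed scale. We cannot take the basic sets from countably many star-finite covers, since $\tau$ need not be second countable. What can be taken from such a cover is the \emph{trace} of a basic set on a suitable set $A$. If $x\in M_j\subset O$ with $O\in\tau$ and $x\in A\subset M_j$, then intersecting a $\rho$-open set with $O$ does not change its trace on $A$, so the trace stays in a countable family fixed in advance. The sets $A$ that serve all of $M_0,\dots,M_{k-1}$ at once are the atoms of the Boolean algebra that these sets generate.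

\subsection{The construction}

\begin{proposition}\label{prop:main}
Let $(X,\tau)$ be a space, $\rho\subset\tau$ a Polish topology, and $\{M_j:j\in\omega\}$ a network for $(X,\tau)$ consisting of $\rho$-closed sets. Then $X$ is subcompact.
\end{proposition}

\begin{proof}
Fix a complete metric $d$ inducing $\rho$; diameters refer to $d$.

\medskip\noindent\emph{Atoms and their covers.} For $k\in\omega$ let $\mathcal A_k$ be the family of nonempty sets of the form
\[
\{x\in X:\ \text{for all } j<k,\ x\in M_j\Leftrightarrow j\in I\},\qquad I\subset\{0,\dots,k-1\}.
\]
This is a finite partition of $X$, and
\begin{equation}\label{eq:atom}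
\text{for } A\in\mathcal A_k \text{ and } j<k,\quad\text{either } A\subset M_j \text{ or } A\cap M_j=\emptyset .
\end{equation}
A \emph{label} is a pair $(k,A)$ with $A\in\mathcal A_k$. For a label put
\[
Z_{k,A}=\bigcup\{M_j:\ j<k,\ M_j\cap A=\emptyset\}.
\]
This set is disjoint from $A$, and it is $\rho$-closed, being a finite union of $\rho$-closed sets. This is the only place where closedness of the $M_j$ is used. It follows that every $x\in A$ has a $\rho$-open neighborhood $V_x$ with $\operatorname{diam}V_x\le2^{-k}$ and $\operatorname{cl}_\rho V_x\cap Z_{k,A}=\emptyset$. By Lemma~\ref{lem:starfinite}, applied to $(A,\rho|_A)$, there is a star-finite cover $\mathcal G_{k,A}$ of $A$ by nonempty $\rho|_A$-open sets that refines $\{V_x\cap A:x\in A\}$.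

\medskip\noindent\emph{The base.} Let $\mathcal B$ be the family of all $U\in\tau$ for which there is a label $(k,A)$, called a label \emph{of} $U$, such that
\begin{itemize}
\item[(B1)] $U\cap A\in\mathcal G_{k,A}$; in particular $U\cap A\neq\emptyset$;
\item[(B2)] $\operatorname{diam}U\le2^{-k}$;
\item[(B3)] $\operatorname{cl}_\rho U\cap Z_{k,A}=\emptyset$.
\end{itemize}
By \eqref{eq:atom}, conditions (B1) and (B3) contain the dichotomy of the second model case for every $M_j$ with $j<k$.

We show that $\mathcal B$ is a base of $\tau$. Let $x\in O\in\tau$. Choose $j$ with $x\in M_j\subset O$, put $k=j+1$, and let $A\in\mathcal A_k$ be the atom containing $x$. By \eqref{eq:atom}, $A\subset M_j\subset O$. Choose $G\in\mathcal G_{k,A}$ with $x\in G$, a point $y\in A$ with $G\subset V_y$, and a $\rho$-open set $W$ with $W\cap A=G$. Put $U=O\cap W\cap V_y$. Then $U\in\tau$ because $\rho\subset\tau$, and $x\in U\subset O$. Since $A\subset O$ and $G\subset V_y$, we have $U\cap A=G\cap V_y=G$, which is (B1). Conditions (B2) and (B3) hold because $U\subset V_y$.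

\medskip\noindent\emph{Regular sequences.} Let $(U_i)$ be a regular sequence in $\mathcal B$ and let $(k_i,A_i)$ be a label of $U_i$. We show that $\bigcap_iU_i\ne\emptyset$.

Suppose first that some $k$ equals $k_i$ for infinitely many $i$. Since $\mathcal A_k$ is finite, there are $A\in\mathcal A_k$ and an infinite $J\subset\omega$ with $(k_i,A_i)=(k,A)$ for $i\in J$. By (B1) the sets $U_i\cap A$, $i\in J$, form a decreasing sequence in $\mathcal G_{k,A}$. By \eqref{eq:starfinite} they have a common point, which lies in $\bigcap_{i\in J}U_i=\bigcap_iU_i$.

Otherwise $k_i\to\infty$. The sets $\operatorname{cl}_\rho U_i$ are nonempty and decreasing, and by (B2) their diameters tend to $0$. Since $d$ is complete, there is $x\in\bigcap_i\operatorname{cl}_\rho U_i$. We claim that $x\in\overline{U_i}$ for every $i$. Fix $i$ and $O\in\tau$ with $x\in O$. Choose $j$ with $x\in M_j\subset O$ and $l\ge i$ with $k_l>j$. By (B3), $x\notin Z_{k_l,A_l}$. As $x\in M_j$, the set $M_j$ is not one of those whose union is $Z_{k_l,A_l}$, so $M_j\cap A_l\neq\emptyset$, and \eqref{eq:atom} gives $A_l\subset M_j\subset O$. By (B1),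
\[
\emptyset\neq U_l\cap A_l\subset U_i\cap O .
\]
This proves the claim. Now regularity of the sequence, which has not been used so far beyond monotonicity, gives $x\in\overline{U_{i+1}}\subset U_i$ for every $i$.

The space $X$ is cosmic, hence Lindel\"of, and Lemma~\ref{lem:sequences} completes the proof.
\end{proof}

Proposition~\ref{prop:main} is the implication (4)$\Rightarrow$(2). Together with (1)$\Rightarrow$(4) it proves Theorem~\ref{thm:A}.

\section{The strong Choquet game and $F_\sigma$ sets}\label{sec:choquet}

In the \emph{strong Choquet game} on $X$ two players, Empty and Nonempty, move alternately. Put $V_{-1}=X$. In round $n\in\omega$ Empty plays a pair $(x_n,U_n)$ with $U_n$ open and $x_n\in U_n\subset V_{n-1}$, and Nonempty answers with an open set $V_n$ such that $x_n\in V_n\subset U_n$. Nonempty wins the run if $\bigcap_nV_n\neq\emptyset$. A \emph{strategy} for Nonempty prescribes her answer as a function of all moves made so far, and it is \emph{winning} if she wins every run in which she follows it. A space is \emph{strong Choquet} if Nonempty has a winning strategy. We use Choquet's theorem \cite[Theorem~8.18]{Kechris}: a nonempty second countable space is Polish if and only if it is $T_1$, regular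 and strong Choquet.

\begin{proof}[Proof of \textup{(2)}$\Rightarrow$\textup{(3)}]
Let $\mathcal B$ witness subcompactness. Nonempty answers $(x,U)$ with some $V\in\mathcal B$ such that $x\in V\subset\overline V\subset U$; this strategy depends only on the last move of Empty. In any run $\overline{V_{n+1}}\subset U_{n+1}\subset V_n$, so $\{V_n:n\in\omega\}$ is a regular filter base in $\mathcal B$ and $\bigcap_nV_n\ne\emptyset$.
\end{proof}

For (3)$\Rightarrow$(1) we want a countable family $\Phi$ of functions such that the winning strategy on $(X,\tau)$ yields one on $(X,\tau_\Phi)$; Choquet's theorem then makes $\tau_\Phi$ Polish. The answers of the strategy are $\tau$-open and have to be made $\tau_\Phi$-open, so we add functions with these cozero sets and repeat $\omega$ times. This keeps $\Phi$ countable only if countably many answers are involved, while Empty may choose among uncountably many points. The Lindel\"of property resolves this: for a fixed open set $U$, countably many answers cover $U$, and Nonempty may use any of them that contains the point actually played.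

\begin{proof}[Proof of \textup{(3)}$\Rightarrow$\textup{(1)}]
Fix a winning strategy for Nonempty on $(X,\tau)$. A \emph{position} is a finite sequence $p$ of completed rounds $(y,U,V)$ in which Nonempty has followed the strategy. Let $V_p$ be her last move, with $V_\emptyset=X$. For $U\in\tau$ with $\emptyset\neq U\subset V_p$ and $y\in U$, let $V(p,y,U)$ be the answer of the strategy to the move $(y,U)$ after $p$; thus $y\in V(p,y,U)\subset U$. Since $U$ is Lindel\"of, we can fix a countable $C(p,U)\subset U$ with
\begin{equation}\label{eq:cover}
U=\bigcup_{y\in C(p,U)}V(p,y,U).
\end{equation}
For countable $\Phi\subset C(X,[0,1])$ let $\beta(\Phi)$ be the family of finite intersections of sets $\varphi^{-1}(J)$, where $\varphi\in\Phi$ and $J$ is a relatively open interval of $[0,1]$ with rational endpoints. It is a countable base of $\tau_\Phi$.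

We verify the condition of Lemma~\ref{lem:cofinal}. Let $\Phi_0$ be the given countable family, enlarged by the functions $f_j$ of Lemma~\ref{lem:cosmic}(c) so that it separates points, and let $\Pi_0=\{\emptyset\}$. Given countable sets $\Phi_n$ and $\Pi_n$, let $\Pi_{n+1}$ consist of $\Pi_n$ and all positions
\[
p^\frown(y,U,V(p,y,U))\quad\text{with } p\in\Pi_n,\ U\in\beta(\Phi_n),\ \emptyset\neq U\subset V_p,\ y\in C(p,U),
\]
and let $\Phi_{n+1}$ consist of $\Phi_n$ and, for each $p\in\Pi_{n+1}$, one function with cozero set $V_p$ (Lemma~\ref{lem:cosmic}(b)). Both sets are countable. Put $\Phi=\bigcup_n\Phi_n$ and $\Pi=\bigcup_n\Pi_n$. Then $\tau_\Phi\subset\tau$ is separable metrizable, $\beta(\Phi)=\bigcup_n\beta(\Phi_n)$, and $V_p\in\tau_\Phi$ for all $p\in\Pi$. Moreover, if $p\in\Pi$, $U\in\beta(\Phi)$, $\emptyset\ne U\subset V_p$ and $y\in C(p,U)$, then $p\in\Pi_n$ and $U\in\beta(\Phi_n)$ for a common $n$, so the extended position $p^\frown(y,U,V(p,y,U))$ belongs to $\Pi$.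

In the game on $(X,\tau_\Phi)$ Nonempty keeps auxiliary positions $p_0=\emptyset,p_1,\dots$ in $\Pi$, each extending the previous one, such that after $k$ rounds her last move is $V_{p_k}$. When Empty plays $(x,U')$ with $x\in U'\subset V_{p_k}$, she chooses $U\in\beta(\Phi)$ with $x\in U\subset U'$, and then, by \eqref{eq:cover}, a point $y\in C(p_k,U)$ with $x\in V(p_k,y,U)$. She puts $p_{k+1}=p_k{}^\frown(y,U,V(p_k,y,U))\in\Pi$ and plays $V_{p_{k+1}}$. The move is legal, since $V_{p_{k+1}}\in\tau_\Phi$ and $x\in V_{p_{k+1}}\subset U\subset U'$. The positions $p_k$ are the initial segments of a run on $(X,\tau)$ that follows the winning strategy, so $\bigcap_kV_{p_k}\neq\emptyset$. By Choquet's theorem $\rho=\tau_\Phi$ is Polish, and it makes all members of $\Phi_0$ continuous.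
\end{proof}

\begin{proof}[Proof of \textup{(4)}$\Leftrightarrow$\textup{(5)}]
If (4) holds, every $\tau$-open set is the union of the members of the network that it contains, a countable union of $\rho$-closed sets.

Assume (5). The sets $M_j=f_j^{-1}(0)$ of Lemma~\ref{lem:cosmic}(c) need not be $\rho$-closed, so we refine $\rho$ until the $f_j$ become continuous. Let $f=(f_j)_j:X\to K=[0,1]^\omega$, let $\Gamma\subset X\times K$ be the graph of $f$, and let $\mathcal O$ be a countable base of $K$. For $x\in X$ and $z\in K$ we have $z\neq f(x)$ if and only if there is $B\in\mathcal O$ with $f(x)\in B$ and $z\notin\overline B$. Hence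
\[
(X\times K)\setminus\Gamma=\bigcup_{B\in\mathcal O}f^{-1}(B)\times(K\setminus\overline B).
\]
Each $f^{-1}(B)$ is $\tau$-open, hence $F_\sigma$ in $\rho$ by (5), and each $K\setminus\overline B$ is open in a metrizable space, hence $F_\sigma$. So $\Gamma$ is $G_\delta$ in the Polish space $(X,\rho)\times K$, and it is Polish by (P1). Let $\rho'$ be the topology on $X$ that makes the bijection $x\mapsto(x,f(x))$ onto $\Gamma$ a homeomorphism. It is Polish. It is the coarsest topology that contains $\rho$ and makes $f$ continuous, so $\rho'\subset\tau$, and all $M_j$ are $\rho'$-closed.
\end{proof}

The equivalence of (1)--(5) is proved.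

\section{Two examples}\label{sec:examples}

The first example shows that Theorem~\ref{thm:B} applies to spaces that are neither countable nor metrizable, and that (4) can be the condition that is easiest to check.

\begin{example}\label{ex:bowtie}
Let $X=\mathbb R^2$, let $\rho$ be the Euclidean topology, $L=\mathbb R\times\{0\}$ and $p_a=(a,0)$. For $a\in\mathbb R$ define $\varphi_a(x,y)=\min\{1,|y|/|x-a|\}$ if $x\neq a$, $\varphi_a(a,y)=1$ if $y\ne0$, and $\varphi_a(p_a)=0$. Let $\tau$ be the coarsest topology that makes the two coordinates and all $\varphi_a$ continuous; it is Tychonoff and contains $\rho$. Since $\varphi_a$ is $\rho$-continuous at every point other than $p_a$, points off $L$ keep their Euclidean neighborhoods, and $p_a$ has the neighborhood base of bow ties $B_r(a)=\{z:\varphi_a(z)<r,\ |z-p_a|<r\}$, $0<r\le1$ (Figure~\ref{fig:bowtie}). As $B_r(a)\supset(a-r,a+r)\times\{0\}$, the closed segments of $L$ with rational endpoints and the closed discs with rational center and radius form a countable network of $\rho$-closed sets. So $X$ is cosmic and satisfies (4), and therefore it is subcompact and cofinally Polish.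

The space $X$ is not second countable, and hence, being Lindel\"of, not metrizable. Otherwise there would be an open set $C$ and an uncountable $T\subset\mathbb R$ with $p_a\in C\subset\{\varphi_a<1\}$ for all $a\in T$. Only countably many points of $T$ are isolated in $T$, so some $b\in T$ is a limit of other points of $T$. Take $r$ with $B_r(b)\subset C$, then $a\in T$ with $0<|a-b|<r/2$ and $y$ with $0<y<r|a-b|$. Then $(a,y)\in B_r(b)\subset C$, but $\varphi_a(a,y)=1$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!30] (0,0) -- (26.6:2) arc (26.6:-26.6:2) -- cycle;
\fill[gray!30] (0,0) -- (153.4:2) arc (153.4:206.6:2) -- cycle;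
\draw (-3,0) -- (3,0) node[right] {$L$};
\draw[very thick] (-1.1,0) -- (1.4,0);
\fill (0,0) circle (1.6pt) node[below=2pt] {$p_a$};
\node at (1.45,0.35) {$B_r(a)$};
\end{tikzpicture}
\caption{The plane with the bow-tie topology of Example~\ref{ex:bowtie}. The shaded region together with its center is a basic neighborhood $B_r(a)$ of the point $p_a$ on the horizontal axis $L$. It contains no Euclidean neighborhood of $p_a$, but it contains a closed segment of $L$ with rational endpoints through $p_a$ (thick), a member of the countable network.}
\label{fig:bowtie}
\end{figure}

The second example proves the last sentence of Theorem~\ref{thm:B}.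

\begin{example}\label{ex:sharp}
Let $\rho$ be the usual compact topology of $2^\omega$, let $Q\subset2^\omega$ be countable and dense, and let $\tau\supset\rho$ be the topology of the topological sum $X=Q\oplus(2^\omega\setminus Q)$. The singletons $\{q\}$, $q\in Q$, and the sets $B\setminus Q=\bigcap_{q\in Q}(B\setminus\{q\})$, with $B$ a basic clopen subset of $2^\omega$, form a countable network for $\tau$ whose members are $G_\delta$ in $\rho$. The space $X$ is separable metrizable. It is not Polish, because its closed subspace $Q$ is countable and has no isolated points, and so is not Polish by the Baire category theorem. By \eqref{eq:metrizable}, $X$ is not cofinally Polish, and so it has none of the properties (1)--(5).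

One sees where the proof of Proposition~\ref{prop:main} breaks down. If $M_j=2^\omega\setminus Q$, $k>j$ and $A\in\mathcal A_k$ contains a point of $Q$, then $Z_{k,A}\supset M_j$ is $\rho$-dense, and the neighborhoods $V_x$ do not exist.
\end{example}

\section{Subcompact subspaces}\label{sec:subspaces}

The definition of subcompactness does not suggest a base for a subspace $Y$: the traces of the members of $\mathcal B$ are natural candidates, but a regular filter base of traces is not given as the trace of a regular filter base in $\mathcal B$. Theorem~\ref{thm:B} replaces subcompactness by conditions on coarser Polish topologies, for which (P1) describes the behavior of subspaces.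

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The empty set is $G_\delta$ and carries no filter base, so let $Y\neq\emptyset$. By Lemma~\ref{lem:cosmic}(a), $Y$ is cosmic, so Theorem~\ref{thm:B} applies to both $X$ and $Y$.

(i) Let $Y$ be subcompact, hence cofinally Polish. We look for a separable metrizable topology on $X$, coarser than $\tau$, whose restriction to $Y$ is Polish. Lemma~\ref{lem:cofinal} gives Polish topologies on $Y$ only, and these need not be restrictions of such a topology on $X$. We therefore alternate between the two kinds of topologies. Let $\Phi_0\subset C(X,[0,1])$ be countable and separate the points of $X$. Given a countable $\Phi_n\supset\Phi_0$, apply Lemma~\ref{lem:cofinal} to $Y$ and the restrictions $\varphi|_Y$, $\varphi\in\Phi_n$. This gives a Polish topology $\rho_n$ on $Y$ with $\tau_{\Phi_n}|_Y\subset\rho_n\subset\tau|_Y$. Each member of a countable base of $\rho_n$ has the form $Y\cap O$ with $O\in\tau$, and $O$ is a cozero set of $X$ by Lemma~\ref{lem:cosmic}(b). Adding the corresponding countably many functions to $\Phi_n$ gives $\Phi_{n+1}$ with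
\[
\tau_{\Phi_n}|_Y\subset\rho_n\subset\tau_{\Phi_{n+1}}|_Y .
\]
Let $\Phi=\bigcup_n\Phi_n$. The topology $\tau_\Phi$ is generated by $\bigcup_n\tau_{\Phi_n}$, so by the displayed inclusions $\tau_\Phi|_Y$ is generated by the increasing sequence $(\rho_n)$ and is Polish by (P2). Thus $Y$ is a Polish subspace of the separable metrizable space $(X,\tau_\Phi)$. By (P1) it is $G_\delta$ in $\tau_\Phi$, and hence in $\tau$.

(ii) One direction is (i). Let $X$ be subcompact, hence cofinally Polish, and let $Y=\bigcap_nO_n$ with $O_n\in\tau$. Choose $g_n\in C(X,[0,1])$ with cozero set $O_n$, and apply Lemma~\ref{lem:cofinal} to the functions $g_n$ together with the functions $f_j$ of Lemma~\ref{lem:cosmic}(c). We obtain a Polish topology $\rho\subset\tau$ in which all $M_j$ are closed and all $O_n$ are open. Then $Y$ is $G_\delta$ in $\rho$, so $\rho|_Y\subset\tau|_Y$ is Polish by (P1), and $\{M_j\cap Y:j\in\omega\}$ is a network for $(Y,\tau|_Y)$ consisting of $\rho|_Y$-closed sets. By Proposition~\ref{prop:main}, $Y$ is subcompact.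

The last statement follows because closed subsets of a cosmic space are $G_\delta$ by Lemma~\ref{lem:cosmic}(b).
\end{proof}

\begin{remark}
Part (i) fails without a countable network. A point of $[0,1]^{\omega_1}$ is a compact, hence subcompact, subspace, but it is not $G_\delta$: a $G_\delta$ set containing the point contains every point that agrees with it on a certain countable set of coordinates.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{PF}
\emph{Polish factorizations, cosmic spaces and domain representability},
doi:10.36045/bbms/1536631237,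
\texttt{https://projecteuclid.org/journalArticle/Download?urlid=}\allowbreak\texttt{10.36045\%2Fbbms\%2F1536631237\&isResultClick=True}.

\end{thebibliography}
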